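# Countable quotients and $\omega$-bounded topologies on $\mathbb Z(2)^{(\omega)}\oplus\mathbb Z(4)^{(\mathfrak c)}$

Throughout, all groups are abelian and all topologies are Hausdorff. $\mathbb Z(n)$ is the cyclic group of order $n$, $H^{(\kappa)}$ is the direct sum of $\kappa$ copies of $H$, $H^{\kappa}$ is the full product, and $\mathfrak c=2^\omega$. For a group $A$ and an integer $m\ge 1$ we write $A[m]=\{a\in A: ma=0\}$.

## A countable summand next to $\mathbb Z(4)^{(\mathfrak c)}$

**Definition.** A topological space is *$\omega$-bounded* if the closure of every countable subset of it is compact.

Every compact space is $\omega$-bounded. A countable space is $\omega$-bounded only if it is compact, because the whole space is the closure of a countable set.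

The problem, from "Topological Groups and Related Structures" (https://w.rexresearch1.com/TopologyLibrary/TopologicalGroupsRelatedStructuresArhangel.pdf), is whether the group
$$G=\mathbb Z(2)^{(\omega)}\oplus\mathbb Z(4)^{(\mathfrak c)}$$
admits, under Martin's Axiom $MA$, an $\omega$-bounded Hausdorff group topology.

A first guess is *no*, because of the countable summand. A fact about compact groups supports it.

**Fact 1.** An infinite compact group has at least $\mathfrak c$ elements.

*Proof.* If such a group had an isolated point, then by translation all its points would be isolated; it would be discrete and compact, hence finite. So it has no isolated points. Let $Y$ be a nonempty compact Hausdorff space without isolated points. Start with $V_\emptyset=Y$. Given a nonempty open set $V_s$ ($s$ a finite $0$-$1$ sequence), it contains two distinct points, since $Y$ has no isolated points; by regularity choose nonempty open sets $V_{s0},V_{s1}$ with disjoint closures contained in $V_s$. For each $b\in 2^\omega$ the set $\bigcap_m\overline{V_{b|m}}$ is nonempty by compactness, and for different $b$ these sets are disjoint. So $|Y|\ge\mathfrak c$. $\blacksquare$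

Hence a countably infinite group has no $\omega$-bounded group topology: it would be compact, against Fact 1. In particular $\mathbb Z(2)^{(\omega)}$ has none. Does this settle $G$? We test the reasoning on related groups, using an algebraic isomorphism.

**Fact 2.** For every prime $p$ and $k\ge1$, $\mathbb Z(p^k)^{(\mathfrak c)}\cong\mathbb Z(p^k)^{\omega}$ as abstract groups.

*Proof.* Let $A=\mathbb Z(p^k)^\omega$. A group of finite exponent is a direct sum of finite cyclic groups (Prüfer–Baer), so $A$ is a direct sum of nonzero cyclic groups of orders $p^e$ with $e\le k$. In $\mathbb Z(p^k)$ the elements killed by $p$ are exactly the multiples of $p^{k-1}$, so, coordinatewise, $A[p]=p^{k-1}A$. If some summand had order $p^e$ with $1\le e<k$, its elements of order $p$ would lie in $A[p]$, while every element of $p^{k-1}A$ has component $0$ in that summand; this is impossible. So $A\cong\mathbb Z(p^k)^{(\mu)}$ for some $\mu$. Since $|A|=\mathfrak c$, we get $\mu=\mathfrak c$. $\blacksquare$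

So $\mathbb Z(p^k)^{(\mathfrak c)}$ has a compact metrizable group topology, the product topology of $\mathbb Z(p^k)^\omega$. Now the tests.

- *Finite $\lambda$.* $\mathbb Z(2)^{(\lambda)}\oplus\mathbb Z(4)^{(\mathfrak c)}$ has a compact metrizable topology: take the first summand discrete.
- *$\lambda=\mathfrak c$.* $\mathbb Z(2)^{(\mathfrak c)}\oplus\mathbb Z(4)^{(\mathfrak c)}\cong\mathbb Z(2)^\omega\times\mathbb Z(4)^\omega$ has one too.
- *Equal orders.* $\mathbb Z(2)^{(\omega)}\oplus\mathbb Z(2)^{(\mathfrak c)}\cong\mathbb Z(2)^{(\mathfrak c)}\cong\mathbb Z(2)^\omega$ also has one, although it has a countably infinite direct summand.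

The third test shows that the reason offered for the guess is worthless as it stands: a group topology need not respect a chosen direct decomposition. What differs between the third test and $G$ is that in $G$ the two summands have different exponents. A proof must use something that the group structure itself singles out.

Among the groups $\mathbb Z(2)^{(\lambda)}\oplus\mathbb Z(4)^{(\mathfrak c)}$ with $\lambda\le\mathfrak c$, the first two tests leave $\omega\le\lambda<\mathfrak c$. (Cardinals $\lambda>\mathfrak c$ are not treated here.) We will prove that the answer is *no* for all these $\lambda$. The proof is in ZFC and never uses $MA$, so the answer is "no" under $MA$ in particular.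

## The countable quotient $G[2]/2G$

In $G$ we have
$$G[2]=\mathbb Z(2)^{(\omega)}\oplus 2\,\mathbb Z(4)^{(\mathfrak c)},\qquad 2G=2\,\mathbb Z(4)^{(\mathfrak c)}\subset G[2],\qquad G[2]/2G\cong\mathbb Z(2)^{(\omega)}. \tag{1}$$
The subgroups $G[2]$ and $2G$ do not depend on a decomposition, and the countable group has become a canonical quotient. In the third test of the previous section the corresponding quotient has size $\mathfrak c$, so the objection disappears.

For compact topologies this already finishes the matter. If $G$ is compact, then $G[2]$ is closed, $2G$ is a continuous image of $G$, hence compact and closed, and $G[2]/2G$ is a compact Hausdorff group that is countably infinite, contrary to Fact 1. So $G$ has no compact group topology.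

For $\omega$-bounded topologies we need two inheritance properties.

**Fact 3.** A closed subspace of an $\omega$-bounded space is $\omega$-bounded. A Hausdorff continuous image of an $\omega$-bounded space is $\omega$-bounded.

*Proof.* For a closed subspace, closures of countable subsets are the same as in the whole space. Let $f:Y\to f(Y)$ be continuous, $Y$ $\omega$-bounded, $f(Y)$ Hausdorff, and $C\subset f(Y)$ countable. Choose a countable $C'\subset Y$ with $f(C')=C$. Then $f(\overline{C'})$ is compact, hence closed, and contains $C$. So $\overline C$ is a closed subset of a compact set, hence compact. $\blacksquare$

If $G$ is $\omega$-bounded, then $G[2]$ is closed in $G$ and $2G$ is the image of $G$ under $x\mapsto 2x$, so both are $\omega$-bounded. If $2G$ were closed in $G[2]$, the quotient $G[2]/2G$ would be Hausdorff, hence $\omega$-bounded and countably infinite, a contradiction as before. The argument stops exactly here: we do not know that $2G$ is closed. The following example shows that this is a real obstacle.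

**Example 1 ($\Sigma$-products).** For a finite group $F$, let $\Sigma(F)\le F^{\omega_1}$ be the subgroup of elements with countable support. A countable $C\subset\Sigma(F)$ has all its supports inside one countable set $B\subset\omega_1$, so $C$ lies in the compact group $\{f: f(x)=0 \text{ for } x\notin B\}\subset\Sigma(F)$. Hence $\Sigma(F)$ is $\omega$-bounded. It is dense in $F^{\omega_1}$, and for $F\ne0$ it is a proper subgroup, so it is not closed in $F^{\omega_1}$.

**Example 2 (an $\omega$-bounded group $H$ with $2H$ not closed).** In $\mathbb Z(4)^{\omega_1}$ let $P=2\,\mathbb Z(4)^{\omega_1}$, which is compact, let $\Sigma=\Sigma(\mathbb Z(4))$, and put $H=P+\Sigma$. The product $P\times\Sigma$ is $\omega$-bounded: the closure of a countable set $C$ is a closed subset of the compact set $P\times\overline{\pi(C)}$, where $\pi$ is the projection to $\Sigma$. So its image $H$ under addition is $\omega$-bounded by Fact 3. Since $2P=0$, we have $2H=2\Sigma$, which is the set of all elements of $P$ with countable support. It is dense in $P$ and different from $P$, and $P\subset H$. So $2H$ is not closed in $H$.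

What survives of closedness is a sequential version.

**Definition.** A subset $N$ of a space $H$ is *sequentially closed* if limits in $H$ of convergent sequences from $N$ lie in $N$.

**Fact 4.** If $N$ is an $\omega$-bounded subspace of a Hausdorff space $H$, then $N$ is sequentially closed in $H$.

*Proof.* For countable $C\subset N$ the set $\mathrm{cl}_N(C)$ is compact, hence closed in $H$, so $\mathrm{cl}_H(C)\subset N$. Apply this to the range $C$ of a sequence in $N$. $\blacksquare$

By Example 1, $\Sigma(\mathbb Z(2))$ is sequentially closed in $\mathbb Z(2)^{\omega_1}$ but not closed.

## Ulam–Kaplansky invariants and the four theorems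

The quotient $G[2]/2G$ is one of a family. For a prime $p$ and $k\ge1$ put
$$f_{p,k}(G)=\dim_{\mathbb F_p}\big((p^{k-1}G)[p]\,/\,(p^kG)[p]\big). \tag{2}$$
These are the finite Ulam–Kaplansky invariants. They are additive over direct sums. For $\mathbb Z(p^e)$ with $e\ge1$, the group $(p^{j}\mathbb Z(p^e))[p]$ has order $p$ if $j<e$ and is $0$ if $j\ge e$; so $f_{p,k}(\mathbb Z(p^e))$ is $1$ if $k=e$ and $0$ otherwise. For a prime $q\ne p$, $f_{p,k}(\mathbb Z(q^e))=0$. Therefore, if $G$ is a direct sum of finite cyclic groups, $f_{p,k}(G)$ is the number of summands $\mathbb Z(p^k)$ when $G$ is written as a direct sum of cyclic groups of prime-power order. For instance, $A=\mathbb Z(2)\oplus\mathbb Z(4)$ has $|A[2]|=4$, $|(2A)[2]|=2$ and $4A=0$, so $f_{2,1}(A)=f_{2,2}(A)=1$.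

**Theorem 1.** Let $K$ be a separable compact group with $nK=0$ for some $n\ge1$, and let $M\le K$ be a sequentially closed subgroup with $|K/M|<\mathfrak c$. Then $M$ is open in $K$; in particular $K/M$ is finite.

**Theorem 2.** Let $H$ be an $\omega$-bounded group with $nH=0$ for some $n\ge1$, and let $N\le H$ be a sequentially closed subgroup (for instance an $\omega$-bounded one). Then $H/N$ is finite or $|H/N|\ge\mathfrak c$.

**Theorem 3.** If $G$ admits an $\omega$-bounded group topology, then each $f_{p,k}(G)$ is finite or $\ge\mathfrak c$. Consequently $\mathbb Z(2)^{(\omega)}\oplus\mathbb Z(4)^{(\mathfrak c)}$ admits no $\omega$-bounded group topology. More generally, $\mathbb Z(p^a)^{(\lambda)}\oplus\mathbb Z(p^b)^{(\kappa)}$ admits none whenever $a\ne b$ and $\omega\le\lambda<\mathfrak c$, for every cardinal $\kappa$.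

(Here $p$ is a prime and $a,b\ge1$.)

**Theorem 4.** For a torsion group $G$ with $|G|\le\mathfrak c$ the following are equivalent:

- (i) $G$ admits an $\omega$-bounded group topology;
- (ii) $G$ admits a compact metrizable group topology;
- (iii) $G$ has finite exponent and every $f_{p,k}(G)$ is finite or equal to $\mathfrak c$.

Theorem 1 carries the weight; the others follow from it quickly.

## Separable compact groups that are not metrizable

Why should Theorem 1 be the right statement? Suppose $G$ is $\omega$-bounded, and take a countable subgroup $D\le G[2]$ meeting infinitely many cosets of $2G$. Its closure $K$ is a compact separable group, and $M=K\cap 2G$ is a sequentially closed subgroup of $K$ of countably infinite index. We want a contradiction.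

Compactness of $K$ and the index alone do not give one. The group $\mathbb Z(2)^\omega$ is a vector space over $\mathbb F_2$ of dimension $\mathfrak c$, so it maps linearly onto $\mathbb Z(2)^{(\omega)}$, and the kernel is a subgroup of countably infinite index. Sequential closedness must be used.

If $K$ is metrizable, it is enough: then $M$ is closed, $K/M$ is a compact group with fewer than $\mathfrak c$ elements, so $K/M$ is finite by Fact 1.

But the closure of a countable set need not be metrizable. Let $X\subset 2^\omega$ and consider $\mathbb Z(2)^X$. The continuous functions $2^\omega\to\mathbb Z(2)$ are the characteristic functions of clopen sets, and $2^\omega$ has only countably many clopen sets. Finitely many distinct points of $X$ can be separated by disjoint clopen sets, so the restrictions of these functions to $X$ take arbitrary prescribed values on any finite subset of $X$; they form a countable dense set. So $\mathbb Z(2)^X$ is separable. If $X$ is uncountable, then $\mathbb Z(2)^X$ is not metrizable: each neighborhood of $0$ contains a basic one that restricts only finitely many coordinates, so any countable family of neighborhoods of $0$ has a common nonzero element. With $|X|=\omega_1$, the $\Sigma$-product of Example 1 is then a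 sequentially closed subgroup of a separable compact group that is not closed. So in Theorem 1 one cannot argue "sequentially closed, hence closed" before using the index.

The way past this is to apply the metrizable argument inside small compact subgroups of $K$. Write $K$ as a product of finite groups over an index set $X$. A sequence $(f_m)$ in $K$ such that every coordinate is nonzero for only finitely many $m$ generates, through infinite sums, a compact *metrizable* subgroup of $K$. On that subgroup $M$ is open, so $f_m\in M$ for almost all $m$. To pass from such sequences to an open subset of $K$, we place $X$ inside the Cantor set $2^\omega$: the shrinking neighborhoods of a point $b$, with $b$ removed, form a family in which every $x$ occurs only finitely often, and compactness of $2^\omega$ reduces the points $b$ to finitely many.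

## Sequentially closed subgroups of small index are open

**Fact 5.** A compact group $K$ with $nK=0$ is topologically isomorphic to a product of nontrivial finite cyclic groups.

*Proof.* If $\chi$ is a continuous character of $K$, then $n\chi=0$. So the Pontryagin dual of $K$ is a discrete group of finite exponent, hence a direct sum of finite cyclic groups by Prüfer–Baer, and we may omit trivial summands. Dualizing, $K$ is the product of the duals of these summands, which are finite cyclic of the same orders. $\blacksquare$

We now prove Theorem 1. Let $K$, $n$, $M$ be as in its statement.

**Step 1. Coordinates indexed by points of the Cantor set.** The purpose of this step is to replace $K$ by a product over a subset of $2^\omega$; it is the only place where separability is used.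

By Fact 5 we may assume $K=\prod_{x\in X}K_x$ with each $K_x$ nontrivial finite cyclic. Let $D\subset K$ be countable and dense. A continuous character of $K$ is determined by its restriction to $D$, so there are at most $\mathfrak c^{\omega}=\mathfrak c$ continuous characters. For each $x\in X$, compose the projection $K\to K_x$ with an injective character of $K_x$. Since the $K_x$ are nontrivial, different $x$ give different characters: the one belonging to $x$ is nonzero on some element supported on $\{x\}$, and all the others vanish on that element. So $|X|\le\mathfrak c$, and we may assume $X\subset2^\omega$ as a set. No relation between the topology of $2^\omega$ and that of $K$ is assumed.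

For $R\subset X$ let
$$K_R=\{f\in K: f(x)=0\text{ for all }x\in X\setminus R\}.$$
Note that $R\subset R'$ implies $K_R\subset K_{R'}$, and $K_\emptyset=\{0\}$.

**Step 2. Point-finite sequences are eventually in $M$.** This step combines the two hypotheses on $M$, sequential closedness and small index, into one usable property:

> *Let $f_m\in K$ $(m\in\omega)$ be such that for each $x\in X$, $f_m(x)=0$ for all but finitely many $m$. Then $f_m\in M$ for all but finitely many $m$.*

Define
$$\Phi:\mathbb Z(n)^\omega\to K,\qquad \Phi(a)=\sum_{m}a_mf_m .$$
The product $a_mf_m$ makes sense because $nK=0$, and in each coordinate $x$ the sum is finite by assumption. So $\Phi$ is a well-defined homomorphism. Each coordinate of $\Phi(a)$ depends on only finitely many $a_m$, so $\Phi$ is continuous. Let $C=\Phi(\mathbb Z(n)^\omega)$. It is a compact subgroup of $K$. It is metrizable, because a Hausdorff continuous image of a compact metrizable space is metrizable.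

We claim that $C\cap M$ is closed in $C$. Since $C$ is metrizable, it suffices to consider sequences. If a sequence in $C\cap M$ converges to $c\in C$, it converges to $c$ in $K$, and $c\in M$ because $M$ is sequentially closed in $K$.

So $C/(C\cap M)$ is a compact Hausdorff group. Algebraically it embeds in $K/M$, so it has fewer than $\mathfrak c$ elements, and by Fact 1 it is finite. Thus $C\cap M$ is closed of finite index in $C$; its complement in $C$ is a finite union of closed cosets, so $C\cap M$ is open in $C$.

Finally, $f_m\in C$, being the image of the $m$-th unit vector, and $f_m\to0$ in $K$, since each coordinate is eventually $0$. As $C\cap M$ is a neighborhood of $0$ in $C$, we get $f_m\in M$ for all but finitely many $m$.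

**Step 3. Around each point $b$ of the Cantor set.** Here we turn the statement about sequences into a statement about a whole subgroup $K_R$:

> *For each $b\in2^\omega$ there is $m$ such that, with $U=\{y\in2^\omega: y|m=b|m\}$, we have $K_{(X\cap U)\setminus\{b\}}\subset M$.*

Put $R_m=\{x\in X: x|m=b|m\}\setminus\{b\}$. Suppose the claim fails for $b$. Then for every $m$ we can choose $f_m\in K_{R_m}\setminus M$. Let $x\in X$. If $x=b$, then $x$ is in no $R_m$. If $x\ne b$, then $x|m\ne b|m$ for all large $m$. In both cases $x$ belongs to only finitely many $R_m$, so $f_m(x)=0$ for all but finitely many $m$. By Step 2, $f_m\in M$ for almost all $m$, a contradiction.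

The point $b$ has to be removed because it would lie in every neighborhood; this costs one coordinate for each $b$.

**Step 4. Compactness of $2^\omega$.** Now we glue finitely many of the sets from Step 3.

The clopen sets $U$ of Step 3, one for each $b$, cover $2^\omega$. By compactness there are $b_1,\dots,b_r\in2^\omega$ and clopen sets $U_1,\dots,U_r$ covering $2^\omega$ with
$$K_{(X\cap U_i)\setminus\{b_i\}}\subset M\qquad(i=1,\dots,r). \tag{3}$$
Let $E=X\cap\{b_1,\dots,b_r\}$, a finite set. A point $x\in X\setminus E$ lies in some $U_i$ and differs from $b_i$, so
$$X\setminus E\subset\bigcup_{i=1}^r\big((X\cap U_i)\setminus\{b_i\}\big).$$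
Partition $X\setminus E$ into sets $S_i\subset(X\cap U_i)\setminus\{b_i\}$, some possibly empty. Each $f\in K_{X\setminus E}$ is the sum of its restrictions to $S_1,\dots,S_r$, extended by $0$; the $i$-th one is in $K_{S_i}$, hence in $M$ by (3). So $K_{X\setminus E}\subset M$.

Now $K_{X\setminus E}$ consists of those $f\in K$ that vanish on $E$. As $E$ is finite and each $K_x$ is finite and discrete, this is an open subgroup of $K$. So $M$ is a union of cosets of an open subgroup, hence open. The cosets of $M$ form a disjoint open cover of the compact group $K$, so $K/M$ is finite. This proves Theorem 1. $\blacksquare$

## From separable compact groups to $\omega$-bounded groups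

We prove Theorem 2 by cutting a separable compact group out of $H$. If $N$ is $\omega$-bounded, it is sequentially closed by Fact 4; so in all cases let $N$ be sequentially closed. Suppose that $H/N$ is infinite and $|H/N|<\mathfrak c$.

Choose countably many elements of $H$ in infinitely many different cosets of $N$, and let $D$ be the countable subgroup they generate; its image in $H/N$ is infinite. Put $K=\overline D$. It is a subgroup of $H$, as the closure of a subgroup, and it is compact because $H$ is $\omega$-bounded and $D$ is countable. It is separable, and $nK=0$.

Let $M=K\cap N$. If a sequence in $M$ converges to a point of $K$, the limit is in $N$, hence in $M$; so $M$ is sequentially closed in $K$. The group $K/M$ embeds in $H/N$, so $|K/M|<\mathfrak c$. Since $D\subset K$, the group $K/M$ contains a copy of $D/(D\cap N)$ and so is infinite. This contradicts Theorem 1. $\blacksquare$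

## The invariants $f_{p,k}$ of an $\omega$-bounded group

We prove Theorem 3 by applying Theorem 2 to the quotients in (2). Let $G$ carry an $\omega$-bounded group topology. For $j\ge0$, the group $p^jG$ is the image of $G$ under the continuous map $x\mapsto p^jx$, hence $\omega$-bounded by Fact 3. Its subgroup $(p^jG)[p]$ is the kernel of multiplication by $p$ on $p^jG$, so it is closed in $p^jG$ and therefore $\omega$-bounded, again by Fact 3. Whether $p^jG$ is closed in $G$ plays no role.

Let $H=(p^{k-1}G)[p]$ and $N=(p^kG)[p]$. Since $p^kG\subset p^{k-1}G$, we have $N\le H$. Both are $\omega$-bounded in the topology inherited from $G$, and $pH=0$. By Theorem 2, $H/N$ is finite or has at least $\mathfrak c$ elements. Now $H/N$ is a vector space over $\mathbb F_p$ of dimension $f_{p,k}(G)$. If it is finite, its dimension is finite. If it has at least $\mathfrak c$ elements, its dimension is infinite and equal to its cardinality, hence $\ge\mathfrak c$. This is the first assertion of Theorem 3.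

For $G=\mathbb Z(2)^{(\omega)}\oplus\mathbb Z(4)^{(\mathfrak c)}$ we computed in (1) that $G[2]/2G\cong\mathbb Z(2)^{(\omega)}$. Since $(2G)[2]=2G$, this says $f_{2,1}(G)=\omega$, which is infinite and smaller than $\mathfrak c$. Hence $G$ admits no $\omega$-bounded Hausdorff group topology, in ZFC and therefore under $MA$.

In the same way, for $a\ne b$ the counting of summands gives
$$f_{p,a}\big(\mathbb Z(p^a)^{(\lambda)}\oplus\mathbb Z(p^b)^{(\kappa)}\big)=\lambda ,$$
so this group admits no $\omega$-bounded group topology if $\omega\le\lambda<\mathfrak c$, whatever $\kappa$ is. $\blacksquare$

For $a=b$ the conclusion can fail, by the third test at the beginning: there $f_{2,1}=\omega+\mathfrak c=\mathfrak c$.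

## Torsion groups of size at most $\mathfrak c$

We prove Theorem 4. The implication (ii)$\Rightarrow$(i) holds because compact spaces are $\omega$-bounded.

**(i)$\Rightarrow$(iii).** We first bound the exponent, with the Baire category theorem, and then quote Theorem 3. Let $G$ carry an $\omega$-bounded group topology and suppose that $G$ does not have finite exponent. Choose $x_m\in G$ $(m\in\omega)$ with unbounded orders, and let $K$ be the closure of the subgroup they generate. That subgroup is countable, so $K$ is a compact group, and it is torsion because $G$ is. Hence
$$K=\bigcup_{m\ge1}K[m!],$$
and each $K[m!]$ is a closed subgroup. By the Baire category theorem some $K[m!]$ has nonempty interior. A subgroup with nonempty interior is open, and an open subgroup of a compact group has finite index. With $r=|K/K[m!]|$ we get $rK\subset K[m!]$, so $m!\,rK=0$. This contradicts the unbounded orders of the $x_m\in K$. So $G$ has finite exponent. By Theorem 3, each $f_{p,k}(G)$ is finite or $\ge\mathfrak c$, and it is at most $\mathfrak c$ if infinite, because $|G|\le\mathfrak c$.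

**(iii)$\Rightarrow$(ii).** We build the topology summand by summand. As $G$ has finite exponent, it is a direct sum of finite cyclic groups by Prüfer–Baer, and splitting these into cyclic groups of prime-power order,
$$G\cong\bigoplus_{p,k}\mathbb Z(p^k)^{(f_{p,k}(G))}.$$
Only those pairs $(p,k)$ for which $p^k$ divides the exponent of $G$ can have $f_{p,k}(G)\ne0$, so there are only finitely many nonzero terms. If $f_{p,k}(G)$ is finite, the term is a finite group; give it the discrete topology. If $f_{p,k}(G)=\mathfrak c$, the term is isomorphic to $\mathbb Z(p^k)^\omega$ by Fact 2; give it the product topology, which is compact metrizable. A finite product of compact metrizable groups is a compact metrizable group. $\blacksquare$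

## The bound $\mathfrak c$ is optimal

In Theorems 1–3 the bound $\mathfrak c$ cannot be raised. Take $K=\mathbb Z(p)^\omega$, which is compact, metrizable and separable, and $pK=0$. Its trivial subgroup is closed, hence sequentially closed, of index exactly $\mathfrak c$, and it is not open. So in Theorem 1 the hypothesis $|K/M|<\mathfrak c$ cannot be weakened to $|K/M|\le\mathfrak c$. With $H=K$ and $N=0$ the same group shows that the value $\mathfrak c$ occurs in Theorem 2, and $f_{p,1}(K)=\mathfrak c$ shows that it occurs in Theorem 3.

For the family of the first section, let $\lambda\le\mathfrak c$ and $G_\lambda=\mathbb Z(2)^{(\lambda)}\oplus\mathbb Z(4)^{(\mathfrak c)}$. Then $G_\lambda$ is a torsion group of size $\mathfrak c$ with $f_{2,1}(G_\lambda)=\lambda$, $f_{2,2}(G_\lambda)=\mathfrak c$, and all other invariants $0$. By Theorem 4, $G_\lambda$ with $\lambda\le\mathfrak c$ admits an $\omega$-bounded group topology if and only if $\lambda$ is finite or $\lambda=\mathfrak c$, and in that case it even admits a compact metrizable group topology.
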